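# Forgetting the middle layer: a type I lattice with a homomorphic image that is not type I

## A three-layer space and a rank that skips one layer

Take finite-dimensional vector spaces $W_1,W_2,W_3$ over a field $k$ and put $V=W_1\oplus W_2\oplus W_3$. Call $W_1$ the bottom, $W_2$ the middle and $W_3$ the top layer. A subspace $X\le V$ leaves a trace in each layer:
$$T_X=\{w_3:(w_1,w_2,w_3)\in X\},\qquad R_X=\{w_2:(w_1,w_2,0)\in X\},\qquad S_X=X\cap W_1 .$$
The projection $X\to W_3$ has image $T_X$. Its kernel consists of the $(w_1,w_2,0)\in X$; it projects onto $R_X$, and the kernel of that projection is $S_X$. Hence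
$$\dim X=\dim T_X+\dim R_X+\dim S_X. \tag{1}$$
Now count only top and bottom:
$$\nu(X):=\dim T_X+\dim S_X=\dim X-\dim R_X. \tag{2}$$
For instance, if all three layers are $k$ and $X$ is spanned by $(1,1,0)$ and $(0,0,1)$, then $T_X=R_X=k$ and $S_X=0$, so $\dim X=2$ and $\nu(X)=1$.

The proof turns on a lattice $L$ of subspaces of such a $V$, chosen so that $X\mapsto R_X$ respects intersections and sums on $L$. Then $\nu$ satisfies the dimension formula on $L$, and we may identify members $X\le Y$ whenever $\nu(X)=\nu(Y)$. The result is a homomorphic image $M$ of $L$. In $M$ the subspaces $W_1$ and $W_1\oplus W_2$ have become the same element: the middle layer is forgotten.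

Here is what this is for. A lattice is *type I* if it is isomorphic to a sublattice $L$ of the lattice $\mathrm{Eq}(A)$ of all equivalence relations on some set $A$ such that any two relations in $L$ permute. The problem, taken from "Directions In Lattice Theory" (http://math.hawaii.edu/~ralph/Preprints/jonsson.pdf), is: can the class of type I lattices be defined by equations? The class is closed under sublattices and products, so equivalently: is it closed under homomorphic images? The answer is no.

**Theorem 1.** Let $k$ be a field of characteristic $\ne 2$. There are a sublattice $L$ of the subspace lattice of a $98$-dimensional $k$-vector space $V$ and a homomorphic image $M=L/\theta$ of $L$ which is not type I. ($L$ and $M$ are finite if $k$ is finite, e.g. $k=\mathbb F_3$.)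

We shall see in a moment that $L$, being a lattice of subspaces, is type I. A class defined by equations is closed under homomorphic images, so Theorem 1 gives the answer: *the class of type I lattices is not closed under homomorphic images; it is not definable by equations.*

## Permuting equivalence relations

For relations $\alpha,\beta$ on $A$ write $(x,z)\in\alpha\circ\beta$ if there is $y$ with $(x,y)\in\alpha$ and $(y,z)\in\beta$. In $\mathrm{Eq}(A)$ the meet is the intersection, and the join is the transitive closure of the union. Two equivalence relations *permute* if $\alpha\circ\beta=\beta\circ\alpha$. In that case $\alpha\circ\beta$ is already transitive, and $\alpha\vee\beta=\alpha\circ\beta$. On $\{1,2,3\}$ the relations with blocks $12|3$ and $1|23$ do not permute: passing through $2$ we get $(1,3)\in\alpha\circ\beta$, while $(1,3)\in\beta\circ\alpha$ would need $y$ with $(1,y)\in\beta$, so $y=1$, and $(1,3)\in\alpha$, which is false.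

The standard source of permuting relations is linear algebra. For $X\le V$ let $\alpha_X=\{(u,v):u-v\in X\}$. Then
$$\alpha_{X\cap Y}=\alpha_X\cap\alpha_Y,\qquad \alpha_X\circ\alpha_Y=\alpha_{X+Y}=\alpha_Y\circ\alpha_X, \tag{3}$$
and $X\mapsto\alpha_X$ is injective. So every lattice of subspaces is type I.

The question on an easy class: a distributive lattice is isomorphic to a lattice of subsets of some set $N$, and sending $Q\subseteq N$ to the space of functions $N\to\mathbb F_2$ that vanish off $Q$ turns unions into sums and intersections into intersections. So distributive lattices are type I. Their homomorphic images are again distributive, so there is no counterexample here.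

The source recalls what is known in general. Every type I lattice is modular and in fact satisfies the Arguesian equation (Jónsson). Jónsson showed that type I lattices can be characterized by an infinite class of Horn sentences. Haiman showed that there is an Arguesian lattice which is not type I, and that no finite set of first order axioms defines the class.

Suppose we have a candidate $M=L/\theta$ with $L$ type I. The first thing one would try, to show that $M$ is not type I, is to find an equation that holds in all type I lattices and fails in $M$. This cannot work: such an equation holds in $L$, hence in its image $M$. We have to take a hypothetical representation of $M$ by permuting relations and argue with its points.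

## Partial pairings, the lattice $L$ and the quotient $M$

How can we make $X\mapsto R_X$ a homomorphism? We prescribe how the layers of $X$ are glued. For a subspace $S$ of a finite-dimensional space $W$ let $S^\perp\le W^*$ be its annihilator, so that $(S\cap S')^\perp=S^\perp+S'^\perp$ and $(S+S')^\perp=S^\perp\cap S'^\perp$.

**Definition.** A *partial pairing* between $U$ and $F$ is a set $P\subseteq U\times F$ with a function $\langle\cdot,\cdot\rangle:P\to k$ such that for each fixed entry the admissible other entries form a subspace, on which the function is linear.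

Example: $U=k^n$, $F=U^*$, $P=\{(t,\varphi):\varphi(t)=0\}$, $\langle t,\varphi\rangle=\varphi(\alpha t)$ for a linear map $\alpha:U\to U$. The maps $\alpha$ and $\alpha+c\cdot\mathrm{id}$ give the same pairing, because $\varphi(t)=0$ on $P$.

Let partial pairings $P_a\subseteq W_3\times W_2^*$ and $P_b\subseteq W_2\times W_1^*$ be given, with values $\langle\,,\rangle_a$, $\langle\,,\rangle_b$. Let $L$ be the set of all $X\le V$ such that

* (L1) $T_X\times R_X^\perp\subseteq P_a$, and $\varphi(w_2)=\langle w_3,\varphi\rangle_a$ for all $(w_1,w_2,w_3)\in X$, $\varphi\in R_X^\perp$;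
* (L2) $R_X\times S_X^\perp\subseteq P_b$, and $f(w_1)=\langle w_2,f\rangle_b$ for all $(w_1,w_2,0)\in X$, $f\in S_X^\perp$.

In words: modulo $R_X$, the middle coordinate is determined by the top coordinate through the first pairing, and in $X\cap(W_1\oplus W_2)$ the bottom coordinate is determined modulo $S_X$ by the middle one through the second.

**Lemma 1.** $L$ is a sublattice of the lattice $\mathrm{Sub}(V)$ of all subspaces, and $R_{X\cap X'}=R_X\cap R_{X'}$, $R_{X+X'}=R_X+R_{X'}$ for $X,X'\in L$.

*Proof.* Write $T,R,S$ and $T',R',S'$ for the data of $X$ and $X'$.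

**Meet.** The point is to find enough elements in $X\cap X'$. Clearly $S_{X\cap X'}=S\cap S'$ and $R_{X\cap X'}\subseteq R\cap R'$. Let $r\in R\cap R'$. Then $\langle r,\cdot\rangle_b$ is defined on $S^\perp$ and on $S'^\perp$, hence defined and linear on $S^\perp+S'^\perp=(S\cap S')^\perp$. A linear functional on a subspace of $W_1^*$ is evaluation at some vector, so there is $w_1\in W_1$ with $f(w_1)=\langle r,f\rangle_b$ for all $f\in(S\cap S')^\perp$. Pick $(u,r,0)\in X$. By (L2) for $X$, $f(w_1-u)=0$ for all $f\in S^\perp$, so $w_1-u\in S$ and $(w_1,r,0)\in X$. In the same way $(w_1,r,0)\in X'$. So $R_{X\cap X'}=R\cap R'$. For (L2), let $(w_1,w_2,0)\in X\cap X'$ and $f=g+g'$ with $g\in S^\perp$, $g'\in S'^\perp$; then $(w_2,f)\in P_b$ and $f(w_1)=\langle w_2,g\rangle_b+\langle w_2,g'\rangle_b=\langle w_2,f\rangle_b$. (L1) follows in the same way, since $T_{X\cap X'}\subseteq T\cap T'$ and $(R\cap R')^\perp=R^\perp+R'^\perp$.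

**Join.** The point is that $R_{X+X'}$ does not become too large. We have $T_{X+X'}=T+T'$ and $R_{X+X'}\supseteq R+R'$. Let $(w_1,w_2,0)=(u_1,u_2,t)+(u_1',u_2',-t)$ with summands in $X$ and $X'$. For $\varphi\in R^\perp\cap R'^\perp$, (L1) gives $\varphi(w_2)=\langle t,\varphi\rangle_a+\langle -t,\varphi\rangle_a=0$. So $w_2\in(R^\perp\cap R'^\perp)^\perp=R+R'$, and $R_{X+X'}=R+R'$. For (L1), $(R+R')^\perp=R^\perp\cap R'^\perp$; for $\varphi$ in it, all of $T+T'$ is admissible, and splitting an element of $X+X'$ into its two summands and using linearity in the first argument gives the formula. For (L2) let $S''=S_{X+X'}\supseteq S+S'$, so $S''^\perp\subseteq S^\perp\cap S'^\perp$ and $(R+R')\times S''^\perp\subseteq P_b$. If $(w_1,w_2,0)\in X+X'$, write $w_2=r+r'$ with $r\in R$, $r'\in R'$, and pick $(u,r,0)\in X$, $(u',r',0)\in X'$. Then $(w_1-u-u',0,0)\in X+X'$, so $w_1-u-u'\in S''$, and for $f\in S''^\perp$ we get $f(w_1)=f(u)+f(u')=\langle r,f\rangle_b+\langle r',f\rangle_b=\langle w_2,f\rangle_b$. $\square$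

**Lemma 2.** On $L$ the function $\nu$ is isotone and satisfies
$$\nu(X+Y)+\nu(X\cap Y)=\nu(X)+\nu(Y). \tag{4}$$
The relation $X\,\theta\,Y:\Leftrightarrow\nu(X\cap Y)=\nu(X+Y)$ is a congruence of $L$. For $X\le Y$ we have $X\,\theta\,Y$ if and only if $\nu(X)=\nu(Y)$.

*Proof.* If $X\le Y$ then $T_X\le T_Y$ and $S_X\le S_Y$, so $\nu$ is isotone. By Lemma 1, $\dim R_X$ satisfies (4), and so does $\dim X$; hence so does the difference $\nu$. The last claim is clear.

Call $X\le Y$ in $L$ a *null pair* if $\nu(X)=\nu(Y)$. For a null pair and any $Z\in L$, (4) gives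
$$0\le\nu(Y+Z)-\nu(X+Z)=-(\nu(Y\cap Z)-\nu(X\cap Z))\le0,$$
so $X+Z\le Y+Z$ and $X\cap Z\le Y\cap Z$ are null pairs too.

Reflexivity and symmetry of $\theta$ are clear. Note that $X\,\theta\,Y$ means that $\nu$ takes the same value on $X\cap Y,X,Y,X+Y$. *Transitivity.* Let $X\,\theta\,Y\,\theta\,Z$. Joining the null pair $Y\le X+Y$ with $Z$ gives $\nu(X+Y+Z)=\nu(Y+Z)=\nu(Y)$; dually $\nu(X\cap Y\cap Z)=\nu(Y)$. As $X\cap Y\cap Z\le X\cap Z\le X+Z\le X+Y+Z$, we get $\nu(X\cap Z)=\nu(X+Z)$. *Compatibility.* Let $X\,\theta\,Y$. Joining the null pair $X\cap Y\le X+Y$ with $Z$ gives $\nu((X\cap Y)+Z)=\nu(X+Y+Z)$. As $(X\cap Y)+Z\le(X+Z)\cap(Y+Z)\le X+Y+Z=(X+Z)+(Y+Z)$, we get $(X+Z)\,\theta\,(Y+Z)$. The argument for meets is dual. $\square$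

Put $M:=L/\theta$. Some members of $L$ are there for every choice of pairings. Every $S\le W_1$ is in $L$: here $T=R=0$, and both conditions reduce to $\langle 0,\cdot\rangle=0$ and $f(S)=0$ for $f\in S^\perp$. For $T\le W_3$ put
$$T^\sharp:=W_1\oplus W_2\oplus T,\qquad B:=0^\sharp=W_1\oplus W_2 ;$$
here $R^\perp=0$ and $S^\perp=0$, so $T^\sharp\in L$. The map $T\mapsto T^\sharp$ is a lattice embedding. Since $\nu(W_1)=\dim W_1=\nu(B)$, we have $W_1\,\theta\,B$.

## Quotients that stay type I

Before choosing the pairings, let us see which choices cannot succeed.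

**Observation 1 (two layers are not enough).** Let $L'$ be a sublattice of $\mathrm{Sub}(V)$ and $C\le V$. Suppose one of the functions $\dim(X\cap C)$, $\dim((X+C)/C)$ satisfies the analogue of (4) on $L'$. Then both do, and for either of them the quotient of $L'$ by "equal value on $X\cap Y$ and $X+Y$" is type I.

*Proof.* The sum of the two functions is $\dim X$, which satisfies (4); so both do. For $\dim(X\cap C)$ this says that $(X\cap C)+(Y\cap C)$, which is contained in $(X+Y)\cap C$, has the same dimension. So $X\mapsto X\cap C$ is a lattice homomorphism $L'\to\mathrm{Sub}(C)$. Likewise, (4) for $\dim((X+C)/C)$ says that $(X\cap Y)+C=(X+C)\cap(Y+C)$, so $X\mapsto(X+C)/C$ is a homomorphism $L'\to\mathrm{Sub}(V/C)$. For either homomorphism, the images of $X$ and $Y$ coincide if and only if those of $X\cap Y\le X+Y$ do, i.e. if and only if the corresponding dimensions are equal. So the quotient is isomorphic to a lattice of subspaces. $\square$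

So forgetting a top or a bottom layer is harmless; it must be a middle one. And its gluing must be twisted:

**Observation 2 (global pairings are not enough).** If $\langle t,\varphi\rangle_a=\varphi(\alpha t)$ on $P_a$ for one linear map $\alpha:W_3\to W_2$, or $\langle r,f\rangle_b=f(\gamma r)$ on $P_b$ for one linear map $\gamma:W_2\to W_1$, then $M$ is type I.

*Proof.* In the first case put $X'=\{(w_1,w_3):(w_1,\alpha w_3,w_3)\in X\}\le W_1\oplus W_3$. If $(w_1,w_2,w_3)\in X$, then (L1) says $\varphi(w_2-\alpha w_3)=0$ for $\varphi\in R_X^\perp$, so $w_2-\alpha w_3\in R_X$. Subtracting some $(u,w_2-\alpha w_3,0)\in X$ we get $(w_1-u,\alpha w_3,w_3)\in X$. So $X'$ projects onto $T_X$, with kernel $S_X$, and $\dim X'=\nu(X)$. Clearly $(X\cap Y)'=X'\cap Y'$ and $X'+Y'\subseteq(X+Y)'$; by (4) the dimensions agree, so equality holds.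

In the second case put $X'=\{(w_1-\gamma w_2,w_3):(w_1,w_2,w_3)\in X\}$. If $(w_1,w_2,0)\in X$, then (L2) gives $w_1-\gamma w_2\in S_X$, so $(\gamma w_2,w_2,0)\in X$. Hence the kernel of $X\to X'$, which is $\{(\gamma w_2,w_2,0)\in X\}$, is isomorphic to $R_X$, and $\dim X'=\dim X-\dim R_X=\nu(X)$. Clearly $(X+Y)'=X'+Y'$ and $(X\cap Y)'\subseteq X'\cap Y'$; equality by dimensions.

In both cases $X\mapsto X'$ is a homomorphism to $\mathrm{Sub}(W_1\oplus W_3)$. We have $X'=Y'$ iff $(X\cap Y)'=(X+Y)'$ iff $\nu(X\cap Y)=\nu(X+Y)$. So $M$ is isomorphic to a lattice of subspaces. $\square$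

This is the exact obstacle: each pairing must come from a linear map only locally. The way past it is to let the pairings be built from two angular coordinates on a torus, which have differences locally but no global lifts. Going once around the torus will then leave a nonzero total curvature, a cup product of the two angles, which a representation of $M$ cannot tolerate.

## Two angular coordinates on a discrete torus

From now on $\operatorname{char}k\neq2$. For a finite set $N$, $k^N$ has basis $(e_n)_{n\in N}$, functionals on $k^N$ are written as vectors $f\in k^N$ with $f(w)=\sum_n f_nw_n$, and $k^Q\le k^N$ is the coordinate subspace for $Q\subseteq N$. Angle brackets without a comma denote spans.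

Let $I=\mathbb Z/8\times\mathbb Z/4$, write $i=(s(i),w(i))$, and let $J=I\cup\{\infty,\infty'\}$. Put
$$N(i)=\{l\in I:\ s(l)-s(i)\in\{-1,0,1\},\ w(l)-w(i)\in\{-1,0,1\}\},\qquad N_x(i)=\{l\in I:\ s(l)-s(i)=2\}.$$
Call $i,l$ *adjacent* if $l\in N(i)$; this is symmetric and reflexive. Define $\mathsf A\subseteq I\times I$ and $\mathsf B\subseteq I\times J$ by:

* $(i,l)\in\mathsf A$ iff $s(l)-s(i)\ne2$, i.e. $l\notin N_x(i)$;
* $(l,j)\in\mathsf B$ iff $j\in\{\infty,\infty'\}$ or not [$w(l)-w(j)=2$ and $s(l)-s(j)\notin\{1,2,3\}$].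

These relations are not symmetric: $((0,0),(2,0))\notin\mathsf A$ but $((2,0),(0,0))\in\mathsf A$, as $0-2=6$ in $\mathbb Z/8$. Two facts will be used:
$$l\in N_x(i),\ m\in N(i)\ \Longrightarrow\ (l,m)\in\mathsf B\ \text{ and }\ l\notin N(i); \tag{5}$$
$$i,l\text{ adjacent}\ \Longrightarrow\ (i,l)\in\mathsf A\cap\mathsf B. \tag{6}$$
For (5), $s(l)-s(m)=2+s(i)-s(m)\in\{1,2,3\}$, and $s(l)-s(i)=2\notin\{-1,0,1\}$. For (6), neither the $s$- nor the $w$-difference is $2$.

**Definition.** For $\mathsf C\in\{\mathsf A,\mathsf B\}$, a set $Q\subseteq I$ is a *$\mathsf C$-clique* if $Q\times Q\subseteq\mathsf C$.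

In an $\mathsf A$-clique all differences $s(l)-s(i)$ avoid $2$ and, exchanging $i,l$, also $6$. So there is a unique $a(i,l)\in\{-1,0,1\}$ with $a(i,l)\equiv s(l)-s(i)\pmod 4$. In a $\mathsf B$-clique no difference $w(l)-w(j)$ is $2$: otherwise $w(j)-w(l)=2$ too, and both $s(l)-s(j)$ and $s(j)-s(l)$ would lie in $\{1,2,3\}\subset\mathbb Z/8$, which is impossible. So there is a unique $b(j,l)\in\{-1,0,1\}$ with $b(j,l)\equiv w(l)-w(j)\pmod4$. (This is where $\mathbb Z/8$ matters: in $\mathbb Z/4$ the set $\{1,2,3\}$ equals its negative.) For $i,l,m$ in one $\mathsf A$-clique,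
$$a(i,l)+a(l,m)+a(m,i)=0, \tag{7}$$
because the left side is $\equiv0\pmod4$ and has absolute value at most $3$. In particular $a(l,i)=-a(i,l)$. The same *cocycle rule* holds for $b$ in $\mathsf B$-cliques. By (6), a set of pairwise adjacent elements is both an $\mathsf A$-clique and a $\mathsf B$-clique.

Let $W_1=k^J$, $W_2=W_3=k^I$, so $\dim V=34+32+32=98$. Put
$$P_{\mathsf A}=\{(t,\varphi)\in k^I\times k^I:\ \mathrm{supp}\,t\times\mathrm{supp}\,\varphi\subseteq\mathsf A,\ \varphi(t)=0\},$$
$$P_{\mathsf B}=\{(r,f)\in k^I\times k^J:\ \mathrm{supp}\,r\times\mathrm{supp}\,f\subseteq\mathsf B,\ \textstyle\sum_{i\in I}f_ir_i=0\},$$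
$$\langle t,\varphi\rangle_a=2\sum_{i\in\mathrm{supp}\,t\cap\mathrm{supp}\,\varphi}a(q,i)\,t_i\varphi_i,\qquad \langle r,f\rangle_b=\sum_{i\in\mathrm{supp}\,r\cap\mathrm{supp}\,f}b(q,i)\,r_if_i. \tag{8}$$
Here $q$ is any element of any clique (of the relevant kind) containing the index set of the sum; if the index set is empty, the value is $0$.

**Lemma 3.** The brackets (8) are well defined, and $P_{\mathsf A},P_{\mathsf B}$ with these brackets are partial pairings.

*Proof.* Since $\mathrm{supp}(\varphi+\varphi')\subseteq\mathrm{supp}\,\varphi\cup\mathrm{supp}\,\varphi'$, the admissible entries for a fixed other entry form a subspace. If $(t,\varphi)\in P_{\mathsf A}$ and $i,l\in\mathrm{supp}\,t\cap\mathrm{supp}\,\varphi$, then $(i,l)\in\mathsf A$; so the index set is an $\mathsf A$-clique and some $q$ exists. Independence of $q$: let $q_0$ be in the index set. By (7), $a(q,i)=a(q,q_0)+a(q_0,i)$ for all $i$ in the index set, and $\sum t_i\varphi_i=\varphi(t)=0$, so replacing $q$ by $q_0$ does not change the sum. Linearity: if $(t,\varphi),(t',\varphi)\in P_{\mathsf A}$,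 then $(\mathrm{supp}\,t\cup\mathrm{supp}\,t')\cap\mathrm{supp}\,\varphi$ is again an $\mathsf A$-clique, by the same argument. So one $q$ in it serves for $t$, $t'$ and all their linear combinations, and the sums may be taken over this set, the extra terms being zero. The second argument and $P_{\mathsf B}$ are treated in the same way. $\square$

Example: if $j=i+(1,0)$, then $t=e_i-e_j$, $\varphi=e_i+e_j$ give $(t,\varphi)\in P_{\mathsf A}$ and, with $q=i$, $\langle t,\varphi\rangle_a=-2a(i,j)=-2$.

If there were one function $h:I\to k$ with $a(q,i)=h(i)-h(q)$ on all $\mathsf A$-cliques, then $\langle t,\varphi\rangle_a=\varphi(\alpha t)$ with $\alpha=2\,\mathrm{diag}(h)$, as $\varphi(t)=0$, and Observation 2 would make $M$ type I. There is no such $h$: along $(0,0),(1,0),\dots,(7,0),(0,0)$ the values of $a$ add up to $8\neq0$ in $k$. Likewise $b$ adds up to $4\ne0$ along $(0,0),(0,1),(0,2),(0,3),(0,0)$.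

**From now on $L$ and $M$ are the lattices belonging to $P_a=P_{\mathsf A}$, $P_b=P_{\mathsf B}$.** Note $\nu(W_1)=\nu(B)=34$. To exploit $M$ we need members of $L$. Put $S_0:=k^I\le k^J=W_1$. For $S_0\le S\le W_1$ and a linear map $\zeta:W_3\to W_1/S$ consider the *graph type* subspace
$$\{(w_1,w_2,w_3):w_1+S=\zeta(w_3)\},\qquad T=R=k^I,\quad S_X=S. \tag{9}$$
It is in $L$: $R^\perp=0$, so (L1) is empty. Every $f\in S^\perp$ is supported on $\{\infty,\infty'\}$, so $R\times S^\perp\subseteq P_{\mathsf B}$ and all brackets $\langle w_2,f\rangle_b$ are $0$; and $(w_1,w_2,0)$ is in the subspace only if $w_1\in S$. Its sum with $W_1$ is $V$. With $\zeta=0$ we get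
$$Z_\omega=\{w\in V:(w_1)_\omega=0\}\in L\qquad(\omega\in\{\infty,\infty'\}).$$

## A hypothetical representation of $M$

Suppose $\psi:M\to\mathrm{Eq}(A)$ is a lattice embedding whose images permute pairwise. We shall derive a contradiction. Write $\widehat X=\psi(X/\theta)$ for $X\in L$. Fix $i_0\in I$. Since $B\le\langle e_{i_0}\rangle^\sharp$ and $\nu(\langle e_{i_0}\rangle^\sharp)=35>34$, there is a pair $(o,p_{i_0})\in\widehat{\langle e_{i_0}\rangle^\sharp}\setminus\widehat B$.

**Normalization.** We simplify the set $A$. Restrict all $\widehat X$ to the $\widehat V$-class of $o$; it contains $p_{i_0}$. Then factor this class by $\widehat 0$, and call the result $A$ again. As $\widehat0\le\widehat X\le\widehat V$ for all $X$, intersections and compositions are preserved: a path of an $\widehat X$-step and a $\widehat Y$-step stays in the $\widehat V$-class, and in the factor set representatives can be adjusted because $\widehat 0\le\widehat Y$. From now on we use only the following.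

* (R1) $\widehat{X\cap Y}=\widehat X\cap\widehat Y$ and $\widehat{X+Y}=\widehat X\circ\widehat Y=\widehat Y\circ\widehat X$; in particular $X\le Y$ implies $\widehat X\le\widehat Y$.
* (R2) $\widehat X=\widehat Y$ if $X\,\theta\,Y$, in particular if $X\le Y$ and $\nu(X)=\nu(Y)$.
* (R3) $\widehat 0$ is equality and $\widehat V=A\times A$.
* (R4) $(o,p_{i_0})\in\widehat{\langle e_{i_0}\rangle^\sharp}\setminus\widehat B$.

The forgetting of the middle layer enters as $\beta:=\widehat{W_1}=\widehat B$. In particular $\beta\le\widehat{T^\sharp}$ for all $T$.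

**Two working rules.** Let $X\in L$. First, if $(q,r)\in\widehat{X+W_1}=\widehat X\circ\beta$, then
$$\text{there is } r' \text{ with } (q,r')\in\widehat X,\ (r',r)\in\beta,\ \text{ and } r' \text{ is unique modulo } \widehat{S_X}, \tag{10}$$
because two such $r'$ are related by $\widehat X\cap\beta=\widehat{X\cap W_1}$. Second, for $D\le W_1$ the modular law gives $(X+D)\cap W_1=S_X+D$, so
$$(q',r')\in\widehat{X+D}\cap\beta\ \Longrightarrow\ (q',r')\in\widehat{S_X+D}. \tag{11}$$
The hypothesis holds in particular if $(q,q'),(r,r')\in\widehat X$, $(q,r)\in\widehat D$ and $(q',r')\in\beta$.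

**A point for each vertex.** We need a $\beta$-class over every $i\in I$. For $i\neq i_0$ we have $\langle e_{i_0}\rangle\le\langle e_i\rangle+\langle e_i-e_{i_0}\rangle$, so by (R1) we can choose $p_i$ with
$$(o,p_i)\in\widehat{\langle e_i\rangle^\sharp},\qquad (p_i,p_{i_0})\in\widehat{\langle e_i-e_{i_0}\rangle^\sharp}.$$
For distinct $i,j\ne i_0$, the pair $(p_i,p_j)$ lies in $\widehat{\langle e_i,e_j\rangle^\sharp}$ (through $o$) and in $\widehat{\langle e_i-e_{i_0},e_j-e_{i_0}\rangle^\sharp}$ (through $p_{i_0}$). The intersection of the two spans is $\langle e_i-e_j\rangle$. Hence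
$$(o,p_i)\in\widehat{\langle e_i\rangle^\sharp},\qquad (p_i,p_j)\in\widehat{\langle e_i-e_j\rangle^\sharp}\qquad(i\ne j\text{ in }I). \tag{12}$$
Let $K^i$ be the $\beta$-class of $p_i$. By (12) and $\beta\le\widehat{T^\sharp}$, every point of $K^i$ is $\widehat{\langle e_i-e_j\rangle^\sharp}$-related to every point of $K^j$, and $\widehat{\langle e_i\rangle^\sharp}$-related to $o$.

## An abelian group on every $\beta$-class

On a $\beta$-class only the subspaces of $W_1=k^J$ act. We recover coordinates and an abelian group from them. The model to keep in mind is $A=k^J$ with the relations (3): the coordinates are the usual ones, and $q'$ is related to $q$ modulo $\langle e_j-e_{j'}\rangle$ iff $q'=q+g(e_j-e_{j'})$ for some $g\in k$.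

For a $\beta$-class $K$ and $j\in J$ let $H_j=\{w\in W_1:w_j=0\}$, $K_j=K/\widehat{H_j}$, and write $q_j$ for the class of $q\in K$ in $K_j$. For $j\neq j'$ let $D_{jj'}=\widehat{\langle e_j-e_{j'}\rangle}$. For $\omega\in\{\infty,\infty'\}$ let $Q_\omega=A/\widehat{Z_\omega}$; for $q\in A$ write $q_\omega$ for its class.

**Lemma 4.** (a) For each $\beta$-class $K$ the map $K\to\prod_{j\in J}K_j$ is bijective, and $\widehat{k^Q}$ relates exactly the pairs in $K$ that agree off $Q\subseteq J$.

(b) There is an abelian group $Y$, written additively and the same for all $K$, that acts simply transitively on every $K_j$, such that for $q,q'\in K$ and $j\ne j'$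
$$(q,q')\in D_{jj'}\iff q,q'\text{ agree off }\{j,j'\},\ q'_j=q_j+g,\ q'_{j'}=q_{j'}-g\ \text{ for some }g\in Y. \tag{13}$$

(c) For $\omega\in\{\infty,\infty'\}$ the natural map $K_\omega\to Q_\omega$ is a bijection for every $K$, and the action of $Y$ that it induces on $Q_\omega$ does not depend on $K$. So $q_\omega-r_\omega\in Y$ makes sense for all $q,r\in A$.

*Proof.* **Step 1: coordinates.** The map in (a) is injective since $\bigcap_jH_j=0$ and $\widehat0$ is equality. For surjectivity we adjust one coordinate at a time. Suppose $q\in K$ has the prescribed coordinates in $J'\not\ni j$, and $r\in K$ has the prescribed $j$-th coordinate. Since $\bigcap_{j'\in J'}H_{j'}+H_j=k^{J\setminus J'}+k^{J\setminus\{j\}}=W_1$ and $(q,r)\in\beta=\widehat{W_1}$, there is $q'$ with $(q,q')\in\bigcap_{J'}\widehat{H_{j'}}$ and $(q',r)\in\widehat{H_j}$. This $q'$ has the prescribed coordinates in $J'\cup\{j\}$. So we identify $K=\prod_jK_j$. As $k^Q=\bigcap_{j\notin Q}H_j$, the second claim of (a) follows.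

**Step 2: $D_{jj'}$ acts on two coordinates, and three entries determine the fourth.** We have $\langle e_j-e_{j'}\rangle=E\cap k^{\{j,j'\}}$ with $E=\langle e_j-e_{j'}\rangle+k^{J\setminus\{j,j'\}}$. As $\widehat E\ge\widehat{k^{J\setminus\{j,j'\}}}$, whether two points of $K$ are $\widehat E$-related depends only on their coordinates $j,j'$. So on $K$ the relation $D_{jj'}$ consists of the pairs that agree off $\{j,j'\}$ and whose $(j,j')$-coordinates are related by a fixed equivalence on $K_j\times K_{j'}$, namely the one induced by $\widehat E$; we call it $D_{jj'}$ too. Next, $D_{jj'}\cap\widehat{\langle e_{j'}\rangle}=\widehat0$ and $D_{jj'}\circ\widehat{\langle e_{j'}\rangle}=\widehat{k^{\{j,j'\}}}$. So for $x,x'\in K_j$ and $y\in K_{j'}$ there is a unique $y'\in K_{j'}$ with $(x,y)\,D_{jj'}\,(x',y')$: the second equation, applied to two points with entries $(x,y)$ and $(x',y)$ and equal other coordinates, gives existence. If $y',y''$ both work, then $(x',y')\,D_{jj'}\,(x',y'')$ and the first equation gives $y'=y''$. By the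 symmetry of $D_{jj'}$ as a relation and in its two indices, *any three of $x,x'\in K_j$, $y,y'\in K_{j'}$ determine a unique fourth with $(x,y)\,D_{jj'}\,(x',y')$.* Let $\tau^{jj'}_{y,y'}:K_j\to K_j$ be the bijection $x\mapsto x'$.

**Step 3: the permutations $\tau$ can be read off from any other coordinate.** For distinct $j,j',m$:
$$(y',z)\,D_{j'm}\,(y,z'')\ \Longrightarrow\ \tau^{jj'}_{y,y'}=\tau^{jm}_{z,z''}. \tag{14}$$
Indeed, let $x'=\tau^{jj'}_{y,y'}x$ and keep all other coordinates fixed. Then $(x,y,z)\,D_{jj'}\,(x',y',z)\,D_{j'm}\,(x',y,z'')$. The ends agree off $\{j,m\}$, so they are related by the hat of $\langle e_j-e_{j'},e_{j'}-e_m\rangle\cap\langle e_j,e_m\rangle=\langle e_j-e_m\rangle$, i.e. by $D_{jm}$.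

**Step 4: the group $G_j$.** For $m\neq j$, $z\in K_m$ put $G(m,z)=\{\tau^{jm}_{z,z''}:z''\in K_m\}$ and $\mathcal T(m)=\bigcup_zG(m,z)$. Let $j,j',m$ be distinct. Given $y,y'\in K_{j'}$ and $z\in K_m$, Step 2 gives $z''$ with $(y',z)\,D_{j'm}\,(y,z'')$, and by (14) $\tau^{jj'}_{y,y'}\in G(m,z)$. So $\mathcal T(j')\subseteq G(m,z)\subseteq\mathcal T(m)$ for every $z$. Exchanging $j'$ and $m$ we see that all sets $G(m,z)$ and $\mathcal T(m)$ ($m\ne j$, $z\in K_m$) coincide. Call this set $G_j$.

It is a group: $\tau^{jm}_{z'',z'''}\tau^{jm}_{z,z''}=\tau^{jm}_{z,z'''}$ by transitivity of $D_{jm}$, and any element of $G_j=G(m,z'')$ has the form $\tau^{jm}_{z'',z'''}$; moreover $\tau^{jm}_{z,z}=\mathrm{id}$ and $\tau^{jm}_{z'',z}$ is inverse to $\tau^{jm}_{z,z''}$. It is simply transitive on $K_j$: fix $z$; then $x,x',z$ determine $z''$ uniquely, so exactly one element of $G(m,z)$ maps $x$ to $x'$.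

It is abelian. Write two elements as $g=\tau^{jj'}_{y,y'}$ and $h=\tau^{jm}_{z,z'}$ with $j'\ne m$. Then
$$(x,y,z)\,D_{jj'}\,(gx,y',z)\,D_{jm}\,(hgx,y',z'),\qquad (x,y,z)\,D_{jm}\,(hx,y,z')\,D_{jj'}\,(ghx,y',z').$$
The two end points agree off $j$, and they are related by the hat of $\langle e_j-e_{j'},e_j-e_m\rangle\cap\langle e_j\rangle=0$. So they are equal and $gh=hg$.

**Step 5: the groups $G_j$ are compatibly isomorphic.** Let $j\ne j'$ and $g\in G_j$. Choose $m\neq j,j'$, write $g=\tau^{jm}_{z,z''}$ and put $\eta=\tau^{j'm}_{z'',z}\in G_{j'}$. For $y\in K_{j'}$ we have $(y,z'')\,D_{j'm}\,(\eta y,z)$, so (14) with $y'=\eta y$ gives $\tau^{jj'}_{y,\eta y}=g$. Thus $(x,y)\,D_{jj'}\,(gx,\eta y)$ for all $x,y$. By Step 2, $\eta$ depends only on $g$, and these are all the pairs in $D_{jj'}$: if $(x,y)\,D_{jj'}\,(x',y')$, take $g$ with $gx=x'$; then $y'=\eta y$. By the symmetry in $j,j'$ the map $g\mapsto\eta$ is a bijection $G_j\to G_{j'}$; by transitivity of $D_{jj'}$ it is a homomorphism. As $G_{j'}$ is abelian, $\iota_{jj'}(g):=\eta^{-1}$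 also defines an isomorphism $G_j\to G_{j'}$. So $D_{jj'}$ consists of the pairs $\big((x,y),(gx,\iota_{jj'}(g)^{-1}y)\big)$; reading this in the order $j',j$ gives $\iota_{j'j}=\iota_{jj'}^{-1}$. For distinct $j,j',m$ and $h=\iota_{jj'}(g)$,
$$(x,y,z)\,D_{jj'}\,(gx,h^{-1}y,z)\,D_{j'm}\,(gx,y,\iota_{j'm}(h)^{-1}z),$$
and as in Step 3 the ends are related by $D_{jm}$. So $\iota_{j'm}\iota_{jj'}=\iota_{jm}$.

Put $\iota_{\infty\infty}=\mathrm{id}$, let $Y_K:=G_\infty$, written additively, and let it act on $K_j$ through $\iota_{\infty j}$. Then $Y_K$ is simply transitive on each $K_j$. Since $\iota_{jj'}\iota_{\infty j}=\iota_{\infty j'}$ for all $j\ne j'$, the description of $D_{jj'}$ becomes (13) with $Y_K$ in place of $Y$.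

**Step 6: independence of $K$.** Here $\infty$ and $\infty'$ do their work. Since $Z_\omega\cap W_1=H_\omega$ and $Z_\omega+W_1=V$, the map $K_\omega=K/\widehat{H_\omega}\to Q_\omega$ is injective and onto; we identify $K_\omega=Q_\omega$. Let
$$\Lambda_0=\{w\in V:(w_1)_\infty+(w_1)_{\infty'}=0\},$$
a member of $L$ of graph type with $S=S_0+\langle e_\infty-e_{\infty'}\rangle$. The map $A\to Q_\infty\times Q_{\infty'}$ is onto, already on each $K$ by Step 1. Its kernel $\widehat{Z_\infty}\cap\widehat{Z_{\infty'}}$ is contained in $\widehat{\Lambda_0}$. So $\widehat{\Lambda_0}$ is the pull-back of one equivalence relation $\lambda$ on $Q_\infty\times Q_{\infty'}$. By Step 2, $D_{\infty\infty'}$ on $K_\infty\times K_{\infty'}$ is induced by $\widehat E$ with $E=\langle e_\infty-e_{\infty'}\rangle+k^I=\Lambda_0\cap W_1$, i.e. by $\widehat{\Lambda_0}\cap\beta$. So it is $\lambda$, whatever $K$ is. Hence $Y_K=\{\tau^{\infty\infty'}_{y,y'}\}$ as a permutation group of $Q_\infty$, and its action on $Q_{\infty'}$ through $\iota_{\infty\infty'}$,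 which is determined by $\lambda$, do not depend on $K$. Write $Y:=Y_K$. $\square$

## Functionals on a $\beta$-class and their transport

For $q,r$ in one $\beta$-class and $f\in\mathbb Z^J$ put
$$f(r-q):=\sum_{j\in J}f_j\,(r_j-q_j)\in Y .$$
Clearly $f(r-q)+f(q-q^*)=f(r-q^*)$, and the expression is additive in $f$.

**Definition.** Let $f\in\mathbb Z^J$. A subspace $S\le W_1$ is *$f$-flat* if it is spanned by vectors $e_j-e_{j'}$ with $f_j=f_{j'}$ and vectors $e_j$ with $f_j=0$.

For example, $S_0+\langle e_\infty-e_{\infty'}\rangle$ is $f$-flat for $f=e_\infty+e_{\infty'}$.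

**Lemma 5.** If $S$ is $f$-flat and $(q,r)\in\widehat S$, then $f(r-q)=0$.

*Proof.* By (R1), $\widehat S$ is a composite of the relations $D_{jj'}$ and $\widehat{\langle e_j\rangle}$ belonging to the spanning vectors. By (13) a step of the first kind contributes $f_jg-f_{j'}g=0$. A step of the second kind changes only the coordinate $j$, and $f_j=0$. $\square$

The next lemma says that a relation $\widehat X$ between two $\beta$-classes transports the functional $f$. The trick is to use $\infty$ or $\infty'$, where all $\beta$-classes share coordinates, to see how far a step goes.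

**Lemma 6 (equivariance).** Let $X\in L$, $\omega\in\{\infty,\infty'\}$, $X\le Z_\omega$. Let $f\in\mathbb Z^J$ with $f_\omega=0$, and let $S_X$ be $f$-flat. If $(q,q'),(r,r')\in\widehat X$ and $(q,r),(q',r')\in\beta$, then $f(r-q)=f(r'-q')$.

*Proof.* **Reduction to one step.** $W_1$ is spanned by $e_\omega$ and the $e_m-e_\omega$ ($m\ne\omega$), so there is a chain $q=q^0,\dots,q^n=r$ with consecutive terms related by some $D_{m\omega}$ or by $\widehat{\langle e_\omega\rangle}$. Since $\beta\circ\widehat X=\widehat X\circ\beta$, each $q^t$ is $\widehat X$-related to some element of the $\beta$-class of $q'$; at the ends we use $q'$ and $r'$. Both sides of the claim are additive along the chain, so we may assume that $q,r$ are related by a single step.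

**A step in $D_{m\omega}$.** Let $r_m=q_m+g$, $r_\omega=q_\omega-g$. By (11) with $D=\langle e_m-e_\omega\rangle$ there is $s$ with $(q',s)\in\widehat{S_X}$ and $(s,r')\in D_{m\omega}$. Let the second step move $m$ by $g'$ and $\omega$ by $-g'$. As $S_X\le Z_\omega\cap W_1=H_\omega$, we have $s_\omega=q'_\omega$, so $r'_\omega-q'_\omega=-g'$. As $\widehat X\le\widehat{Z_\omega}$, we have $q'_\omega=q_\omega$ and $r'_\omega=r_\omega$ in $Q_\omega$. So $g'=g$. By Lemma 5 and $f_\omega=0$, $f(r'-q')=f(s-q')+f(r'-s)=0+f_mg=f(r-q)$.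

**A step in $\widehat{\langle e_\omega\rangle}$.** Here $f(r-q)=0$ since $f_\omega=0$. By (11), $(q',r')\in\widehat{S_X+\langle e_\omega\rangle}$, and $S_X+\langle e_\omega\rangle$ is $f$-flat, so $f(r'-q')=0$. $\square$

## The shift: embedding the scalars in $Y$

Curvatures will be scalars in $k$ but will be measured in $Y$. So we need a map $\delta:k\to Y$ that does not kill nonzero scalars. Let $\Sigma(w_3)=\sum_{l\in I}(w_3)_l$. For $c,c'\in k$ and $m\in I$ the following are in $L$, of graph type (9):

* $\Gamma_{c,c'}=\{(w_1)_\infty=c\,\Sigma(w_3),\ (w_1)_{\infty'}=c'\,\Sigma(w_3)\}$, which meets $W_1$ in $S_0$;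
* $\Gamma^\infty_c=\{(w_1)_\infty=c\,\Sigma(w_3)\}$ and $\Gamma^{\infty'}_c=\{(w_1)_{\infty'}=c\,\Sigma(w_3)\}$, which meet $W_1$ in $H_\infty$ and $H_{\infty'}$;
* $\Delta_{m,c}=\{(w_1)_\infty=c\,(w_3)_m,\ (w_1)_{\infty'}=0\}$, which meets $W_1$ in $S_0$;
* $\Lambda_c=\{(w_1)_\infty+(w_1)_{\infty'}=c\,\Sigma(w_3)\}$, which meets $W_1$ in $S_0+\langle e_\infty-e_{\infty'}\rangle$.

The sum of each with $W_1$ is $V$, and $\widehat V=A\times A$. So by (10), any point is related by any of them to some point of any given $\beta$-class.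

**Lemma 7.** For $c,c'\in k$ and $i\in I$ let $y\in K^i$ with $(o,y)\in\widehat{\Gamma_{c,c'}}$. Then $\delta(c):=y_\infty-o_\infty\in Y$ depends only on $c$, and $y_{\infty'}-o_{\infty'}=\delta(c')$. Moreover $\delta(c+c')=\delta(c)+\delta(c')$, and $\delta(c)\neq0$ for $c\ne0$.

*Proof.* **Independence of choices.** By (10), $y$ is unique modulo $\widehat{S_0}$, and $S_0\le H_\infty\cap H_{\infty'}$; so $y_\infty$ and $y_{\infty'}$ are determined by $c,c',i$. If $y\in K^i$ and $y'\in K^j$ ($i\ne j$) are two such points, then $(y,y')\in\widehat{\Gamma_{c,c'}}\cap\widehat{\langle e_i-e_j\rangle^\sharp}$. Since $\Sigma$ vanishes on $\langle e_i-e_j\rangle$, we have $\Gamma_{c,c'}\cap\langle e_i-e_j\rangle^\sharp\le Z_\infty\cap Z_{\infty'}$, so $y_\infty=y'_\infty$ and $y_{\infty'}=y'_{\infty'}$. If $y,y^*\in K^i$ belong to $(c,c')$ and $(c,c'')$, both are $\widehat{\Gamma^\infty_c}$-related to $o$, so $(y,y^*)\in\widehat{\Gamma^\infty_c\cap W_1}=\widehat{H_\infty}$ and $y_\infty=y^*_\infty$. So $\delta(c)=y_\infty-o_\infty$ depends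 only on $c$. Likewise $y_{\infty'}-o_{\infty'}=:\delta'(c')$ depends only on $c'$.

**Additivity.** We have $\Gamma_{c,c'}\le\Lambda_{c+c'}$. So two points $y,y^*\in K^i$ belonging to pairs with the same sum $c+c'$ are related by $\widehat{\Lambda_{c+c'}\cap W_1}$. Lemma 5 with $f=e_\infty+e_{\infty'}$ shows that $\delta(c)+\delta'(c')$ depends only on $c+c'$. As $\Gamma_{0,0}=Z_\infty\cap Z_{\infty'}$, we have $\delta(0)=\delta'(0)=0$. So $\delta(c)+\delta'(c')=\delta(c+c')$. With $c=0$ this gives $\delta'=\delta$, and then $\delta$ is additive.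

**Nonvanishing.** Let $c\neq0$ and take $y\in K^{i_0}$ with $(o,y)\in\widehat{\Gamma_{c,0}}$; also $(o,y)\in\widehat{\langle e_{i_0}\rangle^\sharp}$. If $\delta(c)=0$, then $(o,y)\in\widehat{Z_\infty}$. An element of $\Gamma_{c,0}\cap Z_\infty\cap\langle e_{i_0}\rangle^\sharp$ has $w_3=\gamma e_{i_0}$ and $0=(w_1)_\infty=c\gamma$, so $\gamma=0$ and it lies in $B$. Hence $(o,y)\in\widehat B=\beta$, so $(o,p_{i_0})\in\beta$, contrary to (R4). $\square$

**Lemma 8.** If $i\ne m$ in $I$, $y\in K^m$ and $(p_i,y)\in\widehat{\Delta_{m,c}}$, then $y_\infty-(p_i)_\infty=\delta(c)$.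

*Proof.* We compare with points related to $o$. Choose $u\in K^i$ and $v\in K^m$, both $\widehat{\Delta_{m,c}}$-related to $o$. As $\Delta_{m,c}\cap\langle e_i\rangle^\sharp\le Z_\infty$ (the $m$-th coordinate of $\gamma e_i$ is $0$), $u_\infty=o_\infty$. As $\Delta_{m,c}\cap\langle e_m\rangle^\sharp=\Gamma_{c,0}\cap\langle e_m\rangle^\sharp$, $v_\infty=o_\infty+\delta(c)$. Now Lemma 6 applies with $X=\Delta_{m,c}\le Z_{\infty'}$, $\omega=\infty'$, $f=e_\infty$ and the pairs $(u,v),(p_i,y)\in\widehat X$; here $S_X=k^I$ is $f$-flat. It gives $(p_i)_\infty-u_\infty=y_\infty-v_\infty$, hence $y_\infty-(p_i)_\infty=v_\infty-u_\infty=\delta(c)$. $\square$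

## The elements $X_{ij}$: parallel transport along edges

We now build members of $L$ in which the twist is visible: for each pair $i\ne j$ an element $X_{ij}$ with top layer $\langle e_i-e_j\rangle$, whose hat moves points of $K^i$ to points of $K^j$. Put
$$t_{ij}=e_i-e_j,\quad R_{ij}=\langle e_i-e_j\rangle+k^{N_x(i)\cup N_x(j)}\le k^I,\quad S_{ij}=\langle e_i-e_j\rangle+k^{I\setminus(N(i)\cap N(j))}\le k^J,$$
$$x_{ij}=-a(i,j)(e_i+e_j)\in k^I\ \text{ if }\{i,j\}\text{ is an }\mathsf A\text{-clique},\qquad x_{ij}=0\text{ otherwise},$$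
so $x_{ji}=-x_{ij}$, and
$$X_{ij}=\{(w_1,w_2,\gamma t_{ij}):\ \gamma\in k,\ w_2-\gamma x_{ij}\in R_{ij},\ f(w_1)=\langle w_2-\gamma x_{ij},f\rangle_b\ \text{ for all } f\in S_{ij}^\perp\}.$$

**Lemma 9.** $\langle t_{ij}\rangle\times R_{ij}^\perp\subseteq P_{\mathsf A}$, $R_{ij}\times S_{ij}^\perp\subseteq P_{\mathsf B}$, and
$$\varphi(x_{ij})=\langle t_{ij},\varphi\rangle_a\qquad(\varphi\in R_{ij}^\perp). \tag{15}$$
$X_{ij}=X_{ji}$ is in $L$ with data $(T,R,S)=(\langle t_{ij}\rangle,R_{ij},S_{ij})$, $X_{ij}\le Z_\infty\cap Z_{\infty'}$, and $\widehat{X_{ij}}\circ\beta=\widehat{\langle t_{ij}\rangle^\sharp}\ni(p_i,p_j)$.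

*Proof.* **The supports.** $\varphi\in R_{ij}^\perp$ satisfies $\varphi_i=\varphi_j$, so $\varphi(t_{ij})=0$, and it vanishes on $N_x(i)\cup N_x(j)$, so $\{i,j\}\times\mathrm{supp}\,\varphi\subseteq\mathsf A$. Next, $f\in S_{ij}^\perp$ satisfies $f_i=f_j$ and $\mathrm{supp}\,f\subseteq(N(i)\cap N(j))\cup\{\infty,\infty'\}$. For $r=e_i-e_j$ the support condition of $P_{\mathsf B}$ holds by (6), and $f_i-f_j=0$. For $r=e_l$ with $l\in N_x(i)$, (5) gives the support condition and $l\notin N(i)$, so $f_l=0$; similarly for $l\in N_x(j)$. The general $r\in R_{ij}$ follows, since admissible entries form a subspace.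

**The formula (15).** If $\varphi_i=\varphi_j\neq0$, then $\{i,j\}\subseteq\mathrm{supp}\,t_{ij}\cap\mathrm{supp}\,\varphi$ is an $\mathsf A$-clique. The left side is $-2a(i,j)\varphi_j$, and so is the right side, with $q=i$ in (8). If $\varphi_i=\varphi_j=0$, both sides are $0$.

**Membership.** The triple $(0,x_{ij},t_{ij})$ is in $X_{ij}$, so $T=\langle t_{ij}\rangle$. With $\gamma=0$: for each $w_2\in R_{ij}$ the linear functional $\langle w_2,\cdot\rangle_b$ on $S_{ij}^\perp$ is evaluation at some $w_1$; so $R=R_{ij}$, and $S=S_{ij}^{\perp\perp}=S_{ij}$. (L2) is the case $\gamma=0$ of the definition. For (L1), $\varphi(w_2)=\gamma\varphi(x_{ij})=\langle\gamma t_{ij},\varphi\rangle_a$ for $\varphi\in R_{ij}^\perp$, by (15). Replacing $\gamma$ by $-\gamma$ shows $X_{ij}=X_{ji}$. Taking $f=e_\infty,e_{\infty'}\in S_{ij}^\perp$, whose brackets are $0$, shows $X_{ij}\le Z_\infty\cap Z_{\infty'}$. Finally $X_{ij}+W_1\le\langle t_{ij}\rangle^\sharp$ and both have $\nu=1+34=35$, so their hats are equal by (R2). $\square$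

Here is the reason for the odd shape of $\mathsf B$. With the simpler rule "$w(l)-w(j)\ne2$" Lemma 9 would be false: for $i=(0,0)$, $j=(1,0)$ we have $l=(2,1)\in N_x(i)$, so $e_l\in R_{ij}$; also $m=(0,3)\in N(i)\cap N(j)$, so $e_m\in S_{ij}^\perp$; but $w(l)-w(m)=2$. The actual $\mathsf B$ contains $(l,m)$, as $s(l)-s(m)=2$. It can afford to, since $(m,l)\notin\mathsf B$, so $l,m$ never lie in one $\mathsf B$-clique.

The last statement of Lemma 9 used (R2), that is, the fact that the middle layer is forgotten: $X_{ij}+W_1$ is smaller than $\langle t_{ij}\rangle^\sharp$ in $L$ but equal to it in $M$.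

**Definition.** Let $F_{ij}=\{f\in\mathbb Z^I:f_i=f_j,\ \mathrm{supp}\,f\subseteq N(i)\cap N(j)\}$, where $\mathbb Z^I\subseteq\mathbb Z^J$ by $f_\infty=f_{\infty'}=0$. For $f\in F_{ij}$ put
$$\varepsilon_{ij}(f):=f(p_j-q),\qquad q\in K^j,\ (p_i,q)\in\widehat{X_{ij}} .$$

So $\varepsilon_{ij}(f)$ compares the chosen point $p_j$ with the transport of $p_i$, as seen by $f$. If $f\in F_{ij}$, then $S_{ij}$ is $f$-flat, so Lemma 6 with $\omega=\infty$ applies to $X_{ij}$ and $f$.

**Lemma 10.** $\varepsilon_{ij}:F_{ij}\to Y$ is well defined and additive, and $\varepsilon_{ji}=-\varepsilon_{ij}$.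

*Proof.* By Lemma 9 and (10), $q$ exists and is unique modulo $\widehat{S_{ij}}$; so $f(p_j-q)$ is well defined by Lemma 5, and additive in $f$. Let $q'\in K^i$ with $(q',p_j)\in\widehat{X_{ij}}$. Lemma 6 for the pairs $(p_i,q),(q',p_j)$ gives $f(q'-p_i)=f(p_j-q)$. As $X_{ij}=X_{ji}$, $\varepsilon_{ji}(f)=f(p_i-q')=-\varepsilon_{ij}(f)$. $\square$

## The curvature of a triangle

**Lemma 11.** Let $i,j,h\in I$ be distinct and $f\in F_{ij}\cap F_{jh}\cap F_{ih}$. Then
$$\varepsilon_{ij}(f)+\varepsilon_{jh}(f)+\varepsilon_{hi}(f)=-f_i\,\delta(\kappa), \tag{16}$$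
where $\kappa=a(i,j)b(j,h)-a(j,h)b(i,j)$ if $i,j,h$ are pairwise adjacent, and $\kappa=0$ otherwise.

*Proof.* The plan: compute in $L$ the composite of the transports $i\to j\to h$, compare it with the direct transport $i\to h$, and read off the difference in the representation.

**Step 1: the composite transport, as an element $U$ of $L$.** Let $S^*=S_{ij}+S_{jh}+S_{hi}\le k^I$. It is spanned by $e_i-e_j$, $e_j-e_h$ and the $e_l$ with $l\in I\setminus(N(i)\cap N(j)\cap N(h))$, so it is $f$-flat. Let $R^*=R_{ij}+R_{jh}$. It contains $R_{hi}$. As $S^{*\perp}$ is contained in $S_{ij}^\perp$ and in $S_{jh}^\perp$, we have $R^*\times S^{*\perp}\subseteq P_{\mathsf B}$. Let $U=X_{ij}+X_{jh}+S^*\in L$. I claim that $U$ is the set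
$$U_1=\{(w_1,w_2,\gamma_1t_{ij}+\gamma_2t_{jh}):\ r:=w_2-\gamma_1x_{ij}-\gamma_2x_{jh}\in R^*,\ g(w_1)=\langle r,g\rangle_b\ \forall g\in S^{*\perp}\}.$$
(The scalars $\gamma_1,\gamma_2$ are determined, as $t_{ij},t_{jh}$ are independent.) $U_1$ is a subspace by linearity of the bracket and contains $X_{ij}$, $X_{jh}$ and $S^*$; so $U\subseteq U_1$. Both project onto $\langle t_{ij},t_{jh}\rangle$ in $W_3$. The $R$-part of $U_1$ is $R^*$, since functionals on $S^{*\perp}$ are evaluations; this is $R_U$ by Lemma 1. The $S$-part of $U_1$ is $S^*\subseteq S_U$. So by (1) $\dim U_1\le\dim U$, and $U=U_1$.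

**Step 2: restrict $U$ to the edge $hi$.** Put $\rho=x_{ij}+x_{jh}+x_{hi}$. For $\varphi\in R^{*\perp}\subseteq R_{ij}^\perp\cap R_{jh}^\perp\cap R_{hi}^\perp$, (15) and linearity give $\varphi(\rho)=\langle t_{ij}+t_{jh}+t_{hi},\varphi\rangle_a=\langle0,\varphi\rangle_a=0$, so $\rho\in R^*$. As $t_{hi}=-t_{ij}-t_{jh}$, an element of $U$ with $w_3=\gamma t_{hi}$ has $\gamma_1=\gamma_2=-\gamma$ and $r=w_2+\gamma x_{ij}+\gamma x_{jh}=w_2-\gamma x_{hi}+\gamma\rho$. Hence
$$U\cap\langle t_{hi}\rangle^\sharp=\{(w_1,w_2,\gamma t_{hi}):\ r':=w_2-\gamma x_{hi}\in R^*,\ g(w_1)=\langle r',g\rangle_b+\gamma\langle\rho,g\rangle_b\ \forall g\in S^{*\perp}\}. \tag{17}$$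
So the middle layer has produced an extra term in the bottom layer.

**Step 3: compute the extra term.** We show $\langle\rho,g\rangle_b=\kappa\,g_i$ for $g\in S^{*\perp}$. Note $g_i=g_j=g_h$. If $i,j,h$ are not pairwise adjacent, say $i,j$ are not, then $j\notin N(i)$, so $e_j\in S_{ij}\le S^*$; the other cases are similar. So one, hence each, of $e_i,e_j,e_h$ is in $S^*$, and $g_i=g_j=g_h=0$. As $\rho$ is supported on $\{i,j,h\}$, the bracket is $0$. If they are pairwise adjacent, $\{i,j,h\}$ is an $\mathsf A$- and a $\mathsf B$-clique. Write $a_{ij}=a(i,j)$ etc. Then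
$$\rho=-a_{ij}(e_i+e_j)-a_{jh}(e_j+e_h)-a_{hi}(e_h+e_i).$$
If $g_i=0$, both sides are $0$. Otherwise take $q=i$ in (8); using $b_{ii}=0$, $a_{jh}+a_{hi}=-a_{ij}$ and $b_{ih}=b_{ij}+b_{jh}$,
$$\langle\rho,g\rangle_b=g_i\big(-b_{ij}(a_{ij}+a_{jh})-b_{ih}(a_{jh}+a_{hi})\big)=g_i\big(-b_{ij}(a_{ij}+a_{jh})+(b_{ij}+b_{jh})a_{ij}\big)=\kappa\,g_i .$$

**Step 4: a bridge between the two transports.** The extra term $\gamma\kappa g_i$ sits at the coordinate $i$, where $f$ sees it. We move it to $\infty$, where $\delta$ measures it. For $c\in k$ let $\Pi_c$ (resp. $\Pi'_c$) be the set of all $(w_1,w_2,\gamma t_{hi})$ with $r'=w_2-\gamma x_{hi}\in R^*$ and $g(w_1)=\langle r',g\rangle_b+\gamma c\,g_i$ (resp. $g(w_1)=\langle r',g\rangle_b+\gamma c\,g_\infty$) for all $g\in S^{*\perp}$. Both lie in $L$ with data $(\langle t_{hi}\rangle,R^*,S^*)$: the triples $(c\,e_i,x_{hi},t_{hi})$, resp. $(c\,e_\infty,x_{hi},t_{hi})$, show $T=\langle t_{hi}\rangle$, and the parts $R,S$ and (L2) come from $\gamma=0$ as before. (L1) holds because $R^{*\perp}\subseteq R_{hi}^\perp$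 and $\varphi(w_2)=\gamma\varphi(x_{hi})=\langle\gamma t_{hi},\varphi\rangle_a$ for $\varphi\in R^{*\perp}$. We have:

* $U\cap\langle t_{hi}\rangle^\sharp=\Pi_\kappa$, by (17) and Step 3;
* $X_{hi}\le\Pi_0=\Pi'_0$, since $R_{hi}\subseteq R^*$ and $S^{*\perp}\subseteq S_{hi}^\perp$;
* $\Pi_c\le Z_\infty$: take $g=e_\infty\in S^{*\perp}$;
* $\Pi'_c\le\Delta_{h,c}$: take $g=e_\infty,e_{\infty'}$ and note that the $h$-th coordinate of $\gamma t_{hi}$ is $\gamma$.

Directly from the definitions, $(w_1,w_2,\gamma t_{hi})\in\Pi_c$ iff $(w_1-\gamma c(e_i-e_\infty),w_2,\gamma t_{hi})\in\Pi'_c$, and $(w_1,w_2,\gamma t_{hi})\in\Pi'_c$ iff $(w_1-\gamma c\,e_\infty,w_2,\gamma t_{hi})\in\Pi_0$. Hence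
$$\Pi_c+\langle e_i-e_\infty\rangle=\Pi'_c+\langle e_i-e_\infty\rangle,\qquad \Pi'_c+\langle e_\infty\rangle=\Pi_0+\langle e_\infty\rangle. \tag{18}$$

**Step 5: points in the representation.** Using Lemma 9 and (10), choose

* $q\in K^j$ with $(p_i,q)\in\widehat{X_{ij}}$;
* $q_1\in K^h$ with $(q,q_1)\in\widehat{X_{jh}}$ (possible as $(q,p_h)\in\widehat{\langle t_{jh}\rangle^\sharp}=\widehat{X_{jh}}\circ\beta$);
* $q_2\in K^h$ with $(p_j,q_2)\in\widehat{X_{jh}}$;
* $q_3\in K^h$ with $(p_i,q_3)\in\widehat{X_{hi}}$;
* $q_4\in K^h$ with $(p_i,q_4)\in\widehat{\Pi'_\kappa}$ (possible as $\Pi'_\kappa+W_1\le\langle t_{hi}\rangle^\sharp$ both have $\nu=35$, so $\widehat{\Pi'_\kappa}\circ\beta=\widehat{\langle t_{hi}\rangle^\sharp}\ni(p_i,p_h)$).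

So $q_1$ is the transport of $p_i$ along $i\to j\to h$, and $q_3$ the direct one. Lemma 6 for $X_{jh}$ and the pairs $(q,q_1),(p_j,q_2)$ gives $f(q_2-q_1)=f(p_j-q)=\varepsilon_{ij}(f)$. So $f(p_h-q_1)=f(p_h-q_2)+f(q_2-q_1)=\varepsilon_{jh}(f)+\varepsilon_{ij}(f)$, while $f(p_h-q_3)=\varepsilon_{ih}(f)=-\varepsilon_{hi}(f)$. Hence
$$f(q_1-q_3)=-(\varepsilon_{ij}+\varepsilon_{jh}+\varepsilon_{hi})(f). \tag{19}$$

**Step 6: compare $q_1$ with $q_4$.** We have $(p_i,q_1)\in\widehat U\cap\widehat{\langle t_{hi}\rangle^\sharp}=\widehat{\Pi_\kappa}\le\widehat{Z_\infty}$, so $(q_1)_\infty=(p_i)_\infty$. By (18), both $(p_i,q_1)$ and $(p_i,q_4)$ lie in $\widehat{\Pi_\kappa+\langle e_i-e_\infty\rangle}$, so $(q_1,q_4)$ does. As $(q_1,q_4)\in\beta$, (11) gives $(q_1,q_4)\in\widehat{S^*+\langle e_i-e_\infty\rangle}=\widehat{S^*}\circ D_{i\infty}$. Let the $D_{i\infty}$-step move $i$ by $g$ and $\infty$ by $-g$. Since $S^*\le k^I\le H_\infty$, the $\widehat{S^*}$-step does not move the coordinate $\infty$, and by Lemma 5 it does not contribute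 to $f$. So
$$f(q_4-q_1)=f_i\,g,\qquad (q_4)_\infty-(q_1)_\infty=-g .$$
As $(p_i,q_4)\in\widehat{\Delta_{h,\kappa}}$ and $q_4\in K^h$, Lemma 8 gives $-g=(q_4)_\infty-(p_i)_\infty=\delta(\kappa)$.

**Step 7: compare $q_3$ with $q_4$.** We have $(p_i,q_3)\in\widehat{X_{hi}}\le\widehat{\Pi_0}$. So by (18) and (11), $(q_3,q_4)\in\widehat{S^*+\langle e_\infty\rangle}$. As $f_\infty=0$, this subspace is $f$-flat, and $f(q_4-q_3)=0$. Therefore
$$f(q_1-q_3)=f(q_4-q_3)-f(q_4-q_1)=-f_i\,g=f_i\,\delta(\kappa).$$
With (19) this is (16). $\square$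

## Summing over the torus

We work with integral oriented chains of the full simplex on the vertex set $I$: $[i,j,h]$ changes sign under odd permutations, $\partial[i,j,h]=[j,h]-[i,h]+[i,j]$ and $\partial[i,j]=[j]-[i]$. The left side of (16) is $\varepsilon$ evaluated along $\partial[i,j,h]$. So the total curvature of a closed surface should vanish. Let
$$z=\sum_{v\in I}(\sigma_v+\sigma'_v),\qquad \sigma_v=[v,\,v+(1,0),\,v+(1,1)],\qquad \sigma'_v=[v,\,v+(1,1),\,v+(0,1)] .$$

These are $64$ distinct triples. In $\sigma_v$ the $s$-values are $s(v),s(v)+1,s(v)+1$, in $\sigma'_v$ they are $s(v),s(v)+1,s(v)$. So from the vertex set we can read off the type, and the vertex whose $s$-value occurs only once, which is $v$, resp. $v+(1,1)$. The diagonals $[v,v+(1,1)]$ cancel between $\sigma_v$ and $\sigma'_v$, so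
$$\partial z=\sum_v\big([v+(1,0),v+(1,1)]-[v,v+(0,1)]\big)+\sum_v\big([v,v+(1,0)]-[v+(0,1),v+(1,1)]\big)=0,$$
by shifting the summation index by $(1,0)$, resp. $(0,1)$. Each of the $64$ triangles is pairwise adjacent and has $\kappa=1$: for $\sigma_v$, $\kappa=1\cdot1-0\cdot0$; for $\sigma'_v$, $\kappa=1\cdot0-(-1)\cdot1$.

If one functional $f$ could be used for all triangles, we would just sum (16) over $z$. But (16) needs $f_\sigma$ supported close to $\sigma$. The first try is $f_\sigma=\sum_{i\in\sigma}e_i$ for the $64$ triangles. It satisfies the support conditions, but at an edge $e$ shared by triangles of $z$ with third vertices $h,h'$ the sum contains $\pm\varepsilon_e(e_h-e_{h'})$, and nothing forces this to be $0$. We need functionals that cancel at every edge.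

**Lemma 12.** Orient every $3$-element subset of $I$, those occurring in $z$ as above, and let $m_\sigma$ be the coefficient of $\sigma$ in $z$. There are $f_\sigma\in\mathbb Z^I$, one for each $3$-subset $\sigma$, such that

1. $\mathrm{supp}\,f_\sigma\subseteq\bigcap_{i\in\sigma}N(i)$;
2. $f_\sigma(i)=m_\sigma$ for $i\in\sigma$;
3. $\sum_\sigma f_\sigma(l)\,\partial\sigma=0$ for every $l\in I$.

*Proof.* The idea is to build, for each $l$, a closed surface $\xi^l$ near $l$ that agrees with the torus at $l$, and to let $f_\sigma(l)$ be the multiplicity of $\sigma$ in it. Let $z^l$ be the part of $z$ consisting of the triangles that contain $l$. Their vertices lie in $N(l)$. Edges containing $l$ occur only in triangles containing $l$, so the coefficient of such an edge in $\partial z^l$ is the one in $\partial z=0$. So $\partial z^l$ is a $1$-cycle on the vertex set $N(l)\setminus\{l\}$. Fix $c\in N(l)\setminus\{l\}$ and let $c*[x,y]=[c,x,y]$, read as $0$ if $c\in\{x,y\}$, and $c*[x]=[c,x]$, read as $0$ if $x=c$. Then $\partial(c*\gamma)=\gamma-c*\partial\gamma$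 for every $1$-chain $\gamma$: for an edge avoiding $c$ this is the formula for $\partial[c,x,y]$, and for $\gamma=[c,x]$ both sides are $0$. So $y^l:=-c*\partial z^l$ is an integral $2$-chain on the vertex set $N(l)\setminus\{l\}$ with $\partial y^l=-\partial z^l$. Put $\xi^l=z^l+y^l$, so $\partial\xi^l=0$, and define $f_\sigma(l)$ by $\xi^l=\sum_\sigma f_\sigma(l)\,\sigma$.

Then (3) holds. If $f_\sigma(l)\ne0$, then $\sigma\subseteq N(l)$, i.e. $l\in N(i)$ for all $i\in\sigma$; this is (1). For $i\in\sigma$ the chain $y^i$ avoids the vertex $i$, so $f_\sigma(i)$ is the coefficient of $\sigma$ in $z^i$, which is $m_\sigma$; this is (2). $\square$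

**End of the proof of Theorem 1.** By (1) and (2) of Lemma 12, $f_\sigma\in F_{ij}\cap F_{jh}\cap F_{ih}$ for every $\sigma=[i,j,h]$. So Lemma 11 applies to every $\sigma$ and $f_\sigma$. We have $m_\sigma=1$ for the $64$ triangles of $z$ and $m_\sigma=0$ otherwise. Summing over all $3$-subsets and using that $\delta$ is additive,
$$\sum_{\sigma=[i,j,h]}\big(\varepsilon_{ij}+\varepsilon_{jh}+\varepsilon_{hi}\big)(f_\sigma)=-\sum_\sigma m_\sigma\,\delta(\kappa_\sigma)=-64\,\delta(1)=-\delta(64). \tag{20}$$
Let $e$ run over the edges, one orientation each, and let $[\sigma:e]$ be the coefficient of $e$ in $\partial\sigma$. By Lemma 10 ($\varepsilon_{ji}=-\varepsilon_{ij}$, additivity on $F_e$) the left side of (20) equals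
$$\sum_e\varepsilon_e\Big(\sum_\sigma[\sigma:e]\,f_\sigma\Big)=0,$$
because by (3) of Lemma 12 the inner sum vanishes at every $l\in I$. So $\delta(64)=0$. But $64\ne0$ in $k$, as $\operatorname{char}k\ne2$, and $\delta(c)\ne0$ for $c\neq0$ by Lemma 7. This contradiction shows that $M$ is not type I. Finally, if $k$ is finite then so is $\mathrm{Sub}(V)$, hence $L$ and $M$. $\blacksquare$

The lattice $M$ satisfies every equation valid in all type I lattices, being an image of $L$, and still is not type I.

## Simplicity of $M$, and smaller classes of lattices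

**Theorem 2.** Let $k$ be a field of characteristic $\neq2$, with $L,M$ as above.

(a) $M$ is a simple modular lattice of length $66$, and every lattice homomorphism from $M$ into a type I lattice is constant.

(b) If a class $\mathcal K$ of lattices satisfies $L\in\mathcal K\subseteq\{\text{type I lattices}\}$, then $\mathcal K$ is not closed under homomorphic images. Examples are the classes of all lattices embeddable into: subspace lattices of $k$-vector spaces; subgroup lattices of abelian groups; normal subgroup lattices of groups.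

(c) If $R$ is a nonzero ring with $1$ whose characteristic is not a power of $2$, then the class of lattices embeddable into submodule lattices of left $R$-modules is not closed under homomorphic images.

*Proof of (a).* **Modularity and length.** $L$ is a sublattice of the modular lattice $\mathrm{Sub}(V)$, and modularity is an equation, so $M$ is modular. If $X\,\theta\,Y$ then $\nu(X)=\nu(Y)$, so $\nu$ is defined on $M$. It is strictly isotone there: if $X/\theta<Y/\theta$, we may replace $X$ by $X\cap Y$, and then $\nu(X)<\nu(Y)$ by Lemma 2. Its values at bottom and top are $0$ and $\nu(V)=32+34=66$, so chains have length at most $66$. A maximal chain of $\mathrm{Sub}(W_1)$ ($34$ steps), followed, since $W_1\,\theta\,B$, by the elements $T^\sharp$ for a maximal chain of $\mathrm{Sub}(k^I)$ ($32$ steps), has length $66$.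

**Subspace lattices are simple.** We recall why $\mathrm{Sub}(k^n)$ is simple. Let $U<U'$ be congruent. Meeting with a line $P\le U'$, $P\not\le U$, gives $0\sim P$. For any line $Q\ne P$ take a third line $P'$ in $P+Q$. Joining with $P'$ gives $P'\sim P+Q$, and meeting with $Q$ gives $0\sim Q$. Joining all lines, $0\sim k^n$.

**Simplicity of $M$.** Let $\sim$ be a congruence of $L$ properly containing $\theta$. There are $X\sim Y$ with not $X\,\theta\,Y$; replacing them by $X\cap Y\sim X+Y$, we may assume $X\le Y$ and $\nu(X)<\nu(Y)$. So $T_X<T_Y$ or $S_X<S_Y$. If $T_X<T_Y$, joining with $B$ gives $T_X^\sharp\sim T_Y^\sharp$, and simplicity of $\mathrm{Sub}(k^I)$ gives $B\sim V$. If $S_X<S_Y$, meeting with $W_1$ gives $S_X\sim S_Y$, and simplicity of $\mathrm{Sub}(W_1)$ gives $0\sim W_1$.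

Each of $B\sim V$ and $0\sim W_1$ implies the other. Let $\Gamma=\Gamma_{1,0}$ and $Z=\Gamma_{0,0}$. If $B\sim V$, then $\Gamma\sim\Gamma\cap B=S_0\oplus W_2=Z\cap B\sim Z$, so $\Gamma+Z\sim S_0\oplus W_2$. Now $\Gamma+Z$ contains $(e_\infty,0,e_i)-(0,0,e_i)=(e_\infty,0,0)$, contains $S_0$, and satisfies $(w_1)_{\infty'}=0$. So meeting with $W_1$ gives $S_0+\langle e_\infty\rangle\sim S_0$, hence $0\sim W_1$. Conversely, if $0\sim W_1$, then $\Gamma\sim\Gamma+W_1=V$ and $Z\sim Z+W_1=V$, so $\Gamma\cap Z\sim V$. The top part of $\Gamma\cap Z$ is $\{w_3:\Sigma(w_3)=0\}$, so joining with $B$ gives $\{w_3:\Sigma(w_3)=0\}^\sharp\sim V$, hence $B\sim V$.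

In all cases $0\sim W_1\,\theta\,B\sim V$, so $\sim$ identifies everything. So $M$ is simple. A nonconstant homomorphism from $M$ into a type I lattice would be injective, and $M$ would be type I, contrary to Theorem 1.

*Proof of (b).* $M$ is a homomorphic image of $L\in\mathcal K$ and is not type I, so $M\notin\mathcal K$. As for the examples: normal subgroups $N$ of a group induce equivalence relations $\{(x,y):xy^{-1}\in N\}$; intersections correspond to intersections, and the composite of the relations of $N,N'$ is the relation of $NN'=N'N$. So they permute. This covers subspaces and subgroups of abelian groups. And $L$ is a lattice of subspaces of $V$ and of (normal) subgroups of the abelian group $V$.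

*Proof of (c).* Submodule lattices are type I, since submodules are subgroups of an abelian group. By (b) it suffices to embed $L$, for some field $k$ of characteristic $\ne2$, into a submodule lattice of a left $R$-module. Suppose first that $pR\neq R$ for some odd prime $p$. Take $k=\mathbb F_p$ and $X\mapsto(R/pR)\otimes_{\mathbb F_p}X\le(R/pR)\otimes_{\mathbb F_p}V$. Tensoring over a field with a nonzero space is exact and faithful, so this preserves sums and intersections and is injective. If $R\otimes\mathbb Q\ne0$, take $k=\mathbb Q$ and $X\mapsto(R\otimes\mathbb Q)\otimes_{\mathbb Q}X$, in the same way. Otherwise $R\otimes\mathbb Q=0$, so $n\cdot1=0$ for some $n\ge1$; let $n$ be the least such number, the characteristic of $R$. Also $pR=R$ for all odd primes $p$. If an odd prime $p$ divided $n$, then $1=pr$ for some $r\in R$, and $(n/p)\cdot1=nr=0$, contradicting the minimality of $n$. So $n$ is a power of $2$, which is excluded. $\square$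

The argument does not cover the analogous construction over fields of characteristic $2$, because the total curvature $64$ vanishes there. No claim is made about that case, nor about the minimal length of a counterexample.
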